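\title{Normal toric ideals without Gr\"obner bases of small degree}

\begin{abstract}
The toric ideal of a graded configuration $A\subseteq\mathbb Z^d$ with normal semigroup is known to be generated in degree at most $d$. We show that the corresponding statement for Gr\"obner bases is false: for every constant $C$ there is such a configuration for which every Gr\"obner basis, for every term order, contains an element of degree greater than $Cd$. The bound $d$ does hold if $A$ has a regular unimodular triangulation, and in particular if $d\le 3$. The counterexamples come from normal configurations with four variables of very large weight, built so that every term order meets a face with a relation lattice of rank two that forces a high degree in these four variables.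
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $K$ be a field and let $A\subseteq\mathbb Z^d$ be a finite set of vectors, called a \emph{configuration}. Take one variable $X_{\mathbf a}$ for each $\mathbf a\in A$. The \emph{toric ideal} $I_A$ is the kernel of the $K$-algebra map
\[
K[X_{\mathbf a}:\mathbf a\in A]\longrightarrow K[z_1^{\pm1},\dots,z_d^{\pm1}],\qquad X_{\mathbf a}\longmapsto z^{\mathbf a}.
\]
It records the additive relations in $A$: a binomial $X^u-X^{u'}$ with $u,u'\in\mathbb N^A$ lies in $I_A$ exactly when $\sum u_{\mathbf a}\mathbf a=\sum u'_{\mathbf a}\mathbf a$. The configuration is \emph{graded} if there is $\mathbf c\in\mathbb Z^d$ with $\mathbf c\cdot\mathbf a=1$ for all $\mathbf a\in A$. Then both sides of a relation have the same number of summands, and $I_A$ is homogeneous for the standard degree. The semigroup $\mathbb NA$ of nonnegative integer combinations of $A$ is \emph{normal} if every $\mathbf b\in\mathbb Z^d$ with $l\mathbf b\in\mathbb NA$ for some integer $l>0$ lies in $\mathbb NA$. Let $\operatorname{cone}(A)$ be the set of nonnegative real combinations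 of $A$. A lattice point of $\operatorname{cone}(A)$ is a nonnegative combination of linearly independent elements of $A$, necessarily with rational coefficients, so a multiple of it lies in $\mathbb NA$. Hence normality means $\mathbb NA=\operatorname{cone}(A)\cap\mathbb Z^d$: the semigroup has no holes.

It is known that if $A\subseteq\mathbb Z^d$ is graded and $\mathbb NA$ is normal, then $I_A$ is generated in degree at most $d$. Two examples show what this bound says. For $A=\{(1,0),(1,1),(1,n)\}$ with $n\ge3$ all relations are multiples of $n(1,1)=(n-1)(1,0)+(1,n)$, so $I_A$ is generated by one binomial of degree $n>2=d$; here $(1,2)$ is a hole, and normality cannot be dropped. In $\mathbb Z^{d-1}\times\mathbb Z$ take $\mathbf a_0=(0,1)$, $\mathbf a_i=(\mathbf e_i,1)$ for $1\le i<d$ and $\mathbf a_d=(-\sum\mathbf e_i,1)$. The cone is covered by the $d$ cones spanned by $\mathbf a_0$ and $d-1$ of the other vectors, each such set is a basis of $\mathbb Z^d$, and so the semigroup is normal. The toric ideal is generated by $X_{\mathbf a_1}\cdots X_{\mathbf a_d}-X_{\mathbf a_0}^d$, so the bound $d$ cannot be lowered.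

A \emph{term order} $\succ$ is a total order on monomials in which $1$ is the smallest element and $X^u\succ X^{u'}$ implies $X^{u+u''}\succ X^{u'+u''}$; it is a well-order. The \emph{initial ideal} $\operatorname{in}_\succ(I)$ of an ideal $I$ is spanned by the largest monomials of the nonzero elements of $I$, and a \emph{Gr\"obner basis} of $I$ is a finite subset of $I$ whose largest monomials generate $\operatorname{in}_\succ(I)$. A Gr\"obner basis generates $I$, and the term order is ours to choose. The following question, posed in \cite{notes}, therefore asks for a natural strengthening of the bound above.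

\medskip
\noindent\textbf{Question.} \emph{Let $A\subseteq\mathbb Z^d$ be a graded configuration with $\mathbb NA$ normal. Does $I_A$ have, for some term order, a Gr\"obner basis consisting of binomials of degree at most $d$?}
\medskip

The answer is no, and no bound linear in $d$ holds. A \emph{minimal generator} of a monomial ideal is a monomial of the ideal none of whose proper divisors lies in the ideal.

\begin{theorem}\label{thm:main}
Let $N\ge5$ be an integer and $K$ any field. There are $d$ and a graded configuration $A\subseteq\mathbb Z^d$ with $\mathbb NA$ normal such that, for every term order $\succ$, the ideal $\operatorname{in}_\succ(I_A)$ has a minimal generator of degree greater than $\frac N5\,d$.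
\end{theorem}

If $X^u$ is a minimal generator of $\operatorname{in}_\succ(I_A)$, then every Gr\"obner basis for $\succ$ contains an element whose largest monomial divides $X^u$, hence equals $X^u$, and this element has degree at least $\deg X^u$. So Theorem~\ref{thm:main} applies to all Gr\"obner bases, binomial or not. The case $N=5$ answers the Question, and letting $N$ grow excludes every bound $Cd$.

The reason to expect the opposite answer is that the most visible source of normality, a unimodular triangulation as in the second example, gives the bound when the triangulation is regular (the terms are recalled in Section~\ref{sec:unimodular}).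

\begin{theorem}\label{thm:positive}
If a graded configuration $A\subseteq\mathbb Z^d$ has a regular unimodular triangulation, then $I_A$ has a Gr\"obner basis of binomials of degree at most $d$. In particular, the answer to the Question is yes for $d\le3$.
\end{theorem}

Comparing the two theorems, the configurations of Theorem~\ref{thm:main} are normal but have no regular unimodular triangulation. We do not determine the smallest $d\ge4$ for which the bound $d$ fails.

The proof of Theorem~\ref{thm:main} has to overcome two obstacles. First, adding vectors to force large degrees tends to raise $d$ as well. Section~\ref{sec:weights} removes this tension: variables may be given weights, at the price of raising the dimension to the total weight, and if four variables carry almost all the weight, only the degree in these four variables matters. Second, the term order is an adversary that chooses the direction of every relation. Section~\ref{sec:mechanisms} describes two patterns of choices that force a large degree, and Section~\ref{sec:base} builds vectors for which one of the patterns always occurs. Section~\ref{sec:normal}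 makes the configuration normal without destroying the patterns, and Section~\ref{sec:end} concludes.

\section{Initial ideals and the lattice of relations}\label{sec:prelim}

Let $A$ be a configuration, not necessarily graded. For $\mathbf a\in A$ let $[\mathbf a]$ be the corresponding basis vector of $\mathbb Z^A$. The \emph{relation lattice} is $\Lambda_A=\{w\in\mathbb Z^A:\sum w_{\mathbf a}\mathbf a=0\}$. Every $w\in\mathbb Z^A$ is uniquely $w^+-w^-$ with $w^\pm\in\mathbb N^A$ of disjoint supports. The \emph{fiber} of $\mathbf b\in\mathbb NA$ is the set of monomials $X^u$ with $\sum u_{\mathbf a}\mathbf a=\mathbf b$.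

Fix a term order. For $w\in\mathbb Z^A$ write $w\succ0$ if $X^{w^+}\succ X^{w^-}$, and $w\succ w'$ if $w-w'\succ0$. If $w=u-u'$ with $u,u'\in\mathbb N^A$, then $X^u$ and $X^{u'}$ arise from $X^{w^+}$ and $X^{w^-}$ by multiplying with the same monomial, so $X^u\succ X^{u'}$ if and only if $u-u'\succ0$. Thus $\mathbb Z^A$ becomes a totally ordered abelian group: inequalities may be added, and multiplied or divided by positive integers. The next lemma expresses the initial ideal through this order; it is the binomial description of toric Gr\"obner bases \cite[Ch.~4]{Sturmfels}.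

\begin{lemma}\label{lem:initial}
For a monomial $X^u$ the following are equivalent: \emph{(a)} $X^u\in\operatorname{in}_\succ(I_A)$; \emph{(b)} $X^u$ is not the smallest monomial of its fiber; \emph{(c)} $X^u$ is divisible by $X^{w^+}$ for some $w\in\Lambda_A$ with $w\succ0$. Every minimal generator of $\operatorname{in}_\succ(I_A)$ is of the form $X^{w^+}$ with $w\in\Lambda_A$, $w\succ0$.
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b): Let $X^u$ be the largest monomial of $f\in I_A$. The Laurent monomials $z^{\mathbf b}$ are linearly independent, so the coefficients of $f$ on each fiber add up to zero. Hence $f$ contains a second monomial from the fiber of $X^u$, and it is smaller. (b)$\Rightarrow$(c): If $X^{u'}\prec X^u$ lies in the same fiber, then $w=u-u'\in\Lambda_A$, $w\succ0$ and $w^+\le u$. (c)$\Rightarrow$(a): $X^{w^+}$ is the largest monomial of $X^{w^+}-X^{w^-}\in I_A$. A minimal generator is divisible by some $X^{w^+}\in\operatorname{in}_\succ(I_A)$ as in (c), hence equal to it.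
\end{proof}

Our configurations will be far too large for their initial ideals to be computed. The next lemma finds a minimal generator by looking at one face only, and constrains it by excluding one variable. For a linear form $\varphi$ with $\varphi\ge0$ on $A$, call $A_\varphi=\{\mathbf a\in A:\varphi(\mathbf a)=0\}$ a \emph{face} of $A$, and view $\Lambda_{A_\varphi}$ as the set of $w\in\Lambda_A$ supported on $A_\varphi$.

\begin{lemma}\label{lem:face}
Let $A_\varphi$ be a face with $\operatorname{rank}\Lambda_{A_\varphi}\ge2$ and let $\xi\in A_\varphi$. For every term order, $\operatorname{in}_\succ(I_A)$ has a minimal generator $X^{w^+}$ with $w\in\Lambda_{A_\varphi}$, $w\succ0$ and $w_\xi\le0$.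
\end{lemma}

\begin{proof}
Since the rank is at least $2$, the homomorphism $w\mapsto w_\xi$ from $\Lambda_{A_\varphi}$ to $\mathbb Z$ kills some $w_0\ne0$, and after a change of sign $w_0\succ0$. The monomial $X^{w_0^+}\in\operatorname{in}_\succ(I_A)$ is divisible by a minimal generator, which is $X^{w^+}$ with $w\in\Lambda_A$, $w\succ0$ by Lemma~\ref{lem:initial}. From $w^+\le w_0^+$ we see that $w^+$ is supported on $A_\varphi\setminus\{\xi\}$, so $w_\xi\le0$. Finally $\sum w^-_{\mathbf a}\varphi(\mathbf a)=\sum w^+_{\mathbf a}\varphi(\mathbf a)=0$ and $\varphi\ge0$ on $A$, so $w^-$ is supported on $A_\varphi$ too.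
\end{proof}

\section{Regular unimodular triangulations give the bound $d$}\label{sec:unimodular}

Let $A$ be graded by $\mathbf c$ and let $Q=\operatorname{conv}(A)$. As $A$ lies in the hyperplane $\mathbf c=1$, a subset of $A$ is affinely independent if and only if it is linearly independent. A \emph{triangulation} of $A$ is a family $\Delta$ of independent subsets of $A$, called simplices, closed under taking subsets, such that the sets $\operatorname{conv}(\sigma)$ cover $Q$ and $\operatorname{conv}(\sigma)\cap\operatorname{conv}(\sigma')=\operatorname{conv}(\sigma\cap\sigma')$. It is \emph{unimodular} if every maximal simplex is a basis of the group $\mathbb ZA$. It is \emph{regular}, induced by the heights $\omega\in\mathbb R^A$, if for every maximal simplex $\sigma$ there is a linear form $\ell_\sigma$ with $\ell_\sigma(\mathbf a)=\omega_{\mathbf a}$ for $\mathbf a\in\sigma$ and $\ell_\sigma(\mathbf a)<\omega_{\mathbf a}$ for $\mathbf a\in A\setminus\sigma$. Geometrically, one lifts $\mathbf a$ to height $\omega_{\mathbf a}$ and projects the lower faces of the convex hull back to $Q$. This always subdivides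 $Q$, and it gives a triangulation when $\omega$ avoids finitely many hyperplanes: if the set $\sigma$ of points on a lower face, cut out by $\ell$, is dependent, then $\omega\cdot w=\ell(\sum w_{\mathbf a}\mathbf a)=0$ for every relation $w$ supported on $\sigma$, so it suffices to fix a relation $w\neq0$ on each dependent subset and to require $\omega\cdot w\ne0$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\Delta$ be unimodular and induced by $\omega$. Adding a constant $M$ to all heights and $M\mathbf c$ to all $\ell_\sigma$, we may assume $\omega>0$. Comparing monomials $X^u$ by $\omega\cdot u$ and breaking ties lexicographically then defines a term order $\succ$.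

\emph{The monomials outside $\operatorname{in}_\succ(I_A)$ are those whose support is a simplex of $\Delta$.} This is \cite[Thm.~8.3, Cor.~8.9]{Sturmfels}; here is the argument. Let $\mathbf b\in\mathbb NA$ and let $\sigma$ be any maximal simplex with $\mathbf b\in\operatorname{cone}(\sigma)$; one exists because the simplices cover $Q$. The coordinates of $\mathbf b$ in the basis $\sigma$ of $\mathbb ZA$ are nonnegative integers, so the fiber of $\mathbf b$ contains exactly one monomial $X^{u'}$ supported on $\sigma$. Every other $X^u$ in the fiber involves a vector outside $\sigma$, so $\omega\cdot u>\ell_\sigma(\mathbf b)=\omega\cdot u'$. Thus $X^{u'}$ is the smallest monomial of the fiber. This shows that the smallest monomial of each fiber is supported on a simplex, and, since $\sigma$ was arbitrary, that a monomial supported on a simplex is the smallest of its fiber. Lemma~\ref{lem:initial} gives the claim.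

So the minimal generators of $\operatorname{in}_\succ(I_A)$ are the products $\prod_{\mathbf a\in\tau}X_{\mathbf a}$ over the sets $\tau\notin\Delta$ all of whose proper subsets lie in $\Delta$. Suppose that such a $\tau$ has more than $d$ elements. Then there is $0\ne w\in\Lambda_A$ supported on $\tau$. As $A$ is graded, $w^+$ and $w^-$ have the same degree, so both are nonzero and both supports are proper subsets of $\tau$. Then $X^{w^+}\neq X^{w^-}$ are both the smallest monomial of the same fiber, which is absurd. Hence $|\tau|\le d$. Subtracting from each minimal generator the smallest monomial of its fiber, which has the same degree, gives a Gr\"obner basis of binomials of degree at most $d$.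

Now let $d\le3$ and let $\mathbb NA$ be normal. A point $\mathbf b\in Q\cap\mathbb Z^d$ lies in $\mathbb NA$, and $\mathbf c\cdot\mathbf b=1$ makes it a sum of exactly one element of $A$. Thus $A=Q\cap\mathbb Z^d$. Consider the heights $|\mathbf a|^2$. By strict convexity, whenever $\sigma\subseteq A$ is independent and $\mathbf a=\sum_{\mathbf b\in\sigma}\lambda_{\mathbf b}\mathbf b\in A\setminus\sigma$ is a convex combination, these heights satisfy $\omega_{\mathbf a}<\sum\lambda_{\mathbf b}\omega_{\mathbf b}$. These are finitely many strict inequalities, so they persist for a nearby $\omega$ that induces a triangulation $\Delta$. If a maximal simplex $\sigma$ of $\Delta$ had such a point $\mathbf a$ in its convex hull, then $\omega_{\mathbf a}<\sum\lambda_{\mathbf b}\omega_{\mathbf b}=\ell_\sigma(\mathbf a)<\omega_{\mathbf a}$. So $\operatorname{conv}(\sigma)\cap\mathbb Z^d=\sigma$.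

Let $\sigma=\{\mathbf b_1,\dots,\mathbf b_r\}$ be a maximal simplex; it is a basis of the real span of $A$, and $r\le3$. Let $\mathcal L$ be the group of lattice points in that span. If $\sigma$ does not generate $\mathcal L$, reducing coordinates modulo $1$ gives $0\ne\mathbf b=\sum\lambda_i\mathbf b_i\in\mathcal L$ with $0\le\lambda_i<1$, and $\sum\lambda_i=\mathbf c\cdot\mathbf b$ is an integer between $1$ and $r-1$. If it is $1$, then $\mathbf b$ is a lattice point of $\operatorname{conv}(\sigma)$ outside $\sigma$. If it is $2$, then $r=3$, and $\mathbf b_1+\mathbf b_2+\mathbf b_3-\mathbf b$ has three positive coordinates $1-\lambda_i$ with sum $1$, so it is again such a point. Both are impossible. Hence $\sigma$ is a basis of $\mathcal L$, and $\mathbb Z\sigma\subseteq\mathbb ZA\subseteq\mathcal L$ shows that $\Delta$ is unimodular.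
\end{proof}

The last step is where $d\le3$ enters. For $d=4$ the vectors $(0,0,0,1)$, $(1,1,0,1)$, $(1,0,1,1)$, $(0,1,1,1)$ are vertices of a unit cube, so their convex hull has no other lattice point, yet half their sum is integral.

\section{Weights, and four heavy variables}\label{sec:weights}

A positive weight on the variables can be turned into the standard degree by splitting a variable of weight $\delta$ into a product of $\delta$ new variables, at the cost of $\delta-1$ new dimensions. For example, $A=\{(1,0),(0,1),(1,1)\}$ has $I_A=(X_3-X_1X_2)$ with weights $1,1,2$. Splitting $(1,1)$ into $(0,0,1)$ and $(1,1,-1)$ gives four vectors in $\mathbb Z^3$ of coordinate sum $1$, with toric ideal $(Y_{31}Y_{32}-Y_{11}Y_{21})$. The point is that this operation preserves normality and initial ideals.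

\begin{lemma}\label{lem:split}
Let $A=\{\mathbf a_1,\dots,\mathbf a_n\}\subseteq\mathbb Z^{d_0}$ span $\mathbb R^{d_0}$ and satisfy $\mathbb NA=\operatorname{cone}(A)\cap\mathbb Z^{d_0}$. Let $\delta:\mathbb Z^{d_0}\to\mathbb Z$ be linear with $\delta_i:=\delta(\mathbf a_i)\ge1$ for all $i$. Then there is a graded configuration $A'\subseteq\mathbb Z^{d}$ with $d\le\sum\delta_i$ and $\mathbb NA'$ normal such that for every term order $\succ'$ for $A'$ there is a term order $\succ$ for $A$ with the following property: for every minimal generator $X^u$ of $\operatorname{in}_\succ(I_A)$, the ideal $\operatorname{in}_{\succ'}(I_{A'})$ has a minimal generator of degree $\sum\delta_iu_i$.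
\end{lemma}

\begin{proof}
Adjoin to $\mathbb Z^{d_0}$ new basis vectors $E_{ij}$ for $1\le i\le n$, $1\le j<\delta_i$, so that $d=d_0+\sum(\delta_i-1)$. Since $n\ge d_0$, we have $d\le\sum\delta_i$. Let $A'$ consist of
\[
\mathbf a'_{ij}=E_{ij}\quad(1\le j<\delta_i),\qquad \mathbf a'_{i\delta_i}=\mathbf a_i-\sum_{j<\delta_i}E_{ij}.
\]
These vectors are distinct because the $\mathbf a_i$ are distinct and nonzero. The linear form equal to $\delta$ on $\mathbb Z^{d_0}$ and to $1$ on each $E_{ij}$ is $1$ on all of them, so $A'$ is graded.

\emph{Normality.} Let $\mathbf b'=\mathbf b+\sum h_{ij}E_{ij}$ be a lattice point of $\operatorname{cone}(A')$, with $\mathbf b\in\mathbb Z^{d_0}$, and write $\mathbf b'=\sum\gamma_{ij}\mathbf a'_{ij}$ with real $\gamma_{ij}\ge0$. Comparing coordinates gives $\mathbf b=\sum_i\gamma_{i\delta_i}\mathbf a_i$ and $\gamma_{ij}=\gamma_{i\delta_i}+h_{ij}$ for $j<\delta_i$. Let $m_i$ be the largest of the integers $0$ and $-h_{ij}$ ($j<\delta_i$). Then $\gamma_{i\delta_i}\ge m_i$, so $\mathbf b-\sum m_i\mathbf a_i$ is a lattice point of $\operatorname{cone}(A)$ and equals $\sum n_i\mathbf a_i$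 with $n_i\in\mathbb N$. The coefficients $m_i+n_i$ at $\mathbf a'_{i\delta_i}$ and $m_i+n_i+h_{ij}$ at $\mathbf a'_{ij}$ ($j<\delta_i$) lie in $\mathbb N$ and represent $\mathbf b'$.

\emph{Initial ideals.} The $E_{ij}$-coordinates show that $w'\in\Lambda_{A'}$ if and only if $w'_{ij}=w_i$ does not depend on $j$ and $w=(w_i)\in\Lambda_A$. Let $Y_{ij}$ be the variables for $A'$, put $Y_i=\prod_jY_{ij}$ and $Y^u=\prod_iY_i^{u_i}$. Declare $X^u\succ X^{u'}$ if $Y^u\succ'Y^{u'}$; this is a term order for $A$. By Lemma~\ref{lem:initial}, $\operatorname{in}_{\succ'}(I_{A'})$ is generated by the $Y^{w^+}$ with $w\in\Lambda_A$, $w\succ0$, and $\operatorname{in}_\succ(I_A)$ by the corresponding $X^{w^+}$. Since $Y^{u'}$ divides $Y^u$ if and only if $X^{u'}$ divides $X^u$, the map $X^u\mapsto Y^u$ matches the minimal generators, and $\deg Y^u=\sum\delta_iu_i$.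
\end{proof}

We now need a minimal generator whose weighted degree exceeds the total weight of all variables by a large factor. If a few variables outweigh all the others together, then the total weight is governed by their number and the weighted degree by the degree in them. This leads to the following target.

\begin{proposition}\label{prop:heavy}
Let $N\ge5$. There are a lattice $\mathcal M\cong\mathbb Z^{d_0}$, a finite set $A\subseteq\mathcal M$ spanning $\mathcal M_{\mathbb R}$ with $\mathbb NA=\operatorname{cone}(A)\cap\mathcal M$, four elements of $A$ called \emph{heavy} (the others are \emph{light}), and linear forms $\kappa,\eta:\mathcal M\to\mathbb Z$ such that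
\begin{itemize}
\item $\kappa\ge1$ and $\eta=0$ on light vectors, and $\kappa=0$ and $\eta=1$ on heavy vectors;
\item for every term order, $\operatorname{in}_\succ(I_A)$ has a minimal generator whose degree in the four heavy variables, its \emph{heavy degree}, is at least $N$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:heavy}]
Let $W=1+\sum\kappa(\mathbf a)$, the sum over all light $\mathbf a\in A$, and $\delta=\kappa+W\eta$. Then $\delta\ge1$ on $A$, heavy vectors have weight $W$, and the total weight is $4W+(W-1)$. Lemma~\ref{lem:split} gives a graded configuration $A'\subseteq\mathbb Z^d$ with normal semigroup and $d<5W$, every initial ideal of which has a minimal generator of degree at least $NW>\frac N5d$.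
\end{proof}

Because $W$ is chosen last, light vectors are free: their number and size play no role. Only the number of heavy vectors must stay fixed while $N$ grows.

\section{Two ways to force a large heavy degree}\label{sec:mechanisms}

From now on $N\ge5$ is fixed, except in the examples. The heavy vectors will be
\[
p_i=\nu_i,\qquad p_i'=\nu_i+t_i\qquad(i=1,2),
\]
where $\nu_1,\nu_2,t_1,t_2$ are part of a basis of $\mathcal M$ and light vectors have zero $\nu$-coordinates. We call the $(t_1,t_2)$-component of a light vector its \emph{position}. In a relation $w$ the $\nu_i$-coordinate gives $w_{p_i'}=-w_{p_i}$, so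
\begin{equation}\label{eq:heavydeg}
\text{the heavy degree of }X^{w^+}\text{ is }|w_{p_1}|+|w_{p_2}|.
\end{equation}
Exchanging $p_i$ for $p_i'$ moves the position by one unit, so \eqref{eq:heavydeg} measures the distance between the positions of the light parts of the two sides of $w$. By Lemma~\ref{lem:face} we want faces with relation lattice of rank two in which the conditions $w\succ0$ and $w_\xi\le0$ leave no relation of short distance. The two lemmas below concern a free group of rank two with any total order compatible with addition. In the examples, the name of a vector also denotes its variable.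

\subsection*{Eliminating a power}

\begin{lemma}\label{lem:power}
Let $\mathbb Zv\oplus\mathbb Zg$ be totally ordered with $g\succ0$ and $v\succeq Ng$. If $w=av+bg\succ0$ and $Na+b\le0$, then $a\ge1$ and $b\le-N$.
\end{lemma}

\begin{proof}
If $a\le0$, then $av\preceq aNg$, so $w\preceq(Na+b)g\preceq0$. Hence $a\ge1$ and $b\le-Na\le-N$.
\end{proof}

\begin{example}\label{ex:power}
Take $N=2$ and the lattice with basis $e,e',f,t,\nu$. Consider the seven vectors $e$, $e'$, $x=e+t$, $s=f$, $s'=f+2e-2e'+2t$, $p=\nu$, $p'=\nu+t$. Their relation lattice has the basis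
\[
g=[x]+[p]-[e]-[p'],\qquad v=2[x]+[s]-2[e']-[s'],
\]
because a relation can be cleared at $s'$ and $x$ by multiples of $v$ and $g$, and $e,e',s,p,p'$ are independent. Suppose $g\succ0$ and $v\succeq2g$. Then $g$, $v$, $v-g$, $v-2g$ are all positive and give the binomials
\[
xp-ep',\qquad x^2s-e'^2s',\qquad xsep'-e'^2s'p,\qquad se^2p'^2-e'^2s'p^2,
\]
with the larger monomial first: each use of $xp-ep'$ removes one $x$ from $x^2s$ and raises the heavy degree by one. The $x$-coordinate of $av+bg$ is $2a+b$. By Lemma~\ref{lem:power}, a minimal generator $X^{w^+}$ not divisible by $x$ has $a\ge1$, $b\le-2$, so it is divisible by $se^2p'^2$. Hence $se^2p'^2$ is a minimal generator, of heavy degree $2$.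

The term order can escape. If $g\succ0\succ v$, then $av+bg\succ0$ requires $a<0$, or $a\geq0$ and $b>0$, and $X^{w^+}$ is divisible by $e'^2s'$ or by $xp$ accordingly. The heavy degrees of the generators are then $0$ and $1$.
\end{example}

\subsection*{A thin wedge}

The fractions $k/n$ with integers $k,n\ge1$ and $k+n\le N-1$, which we call \emph{short}, cut $(0,\infty)$ into open intervals $J_1,\dots,J_L$. Fix positive integers $\alpha_{1,l},\alpha_{2,l}$ with $\alpha_{1,l}/\alpha_{2,l}\in J_l$ for $1\le l\le L$.

\begin{lemma}\label{lem:wedge}
Let $\mathbb ZG_1\oplus\mathbb ZG_2$ be totally ordered with $G_1,G_2\succ0$. There is $l\le L$ such that every $w=a_1G_1+a_2G_2\succ0$ with $\alpha_{1,l}a_1+\alpha_{2,l}a_2\le0$ satisfies $|a_1|+|a_2|\ge N$.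
\end{lemma}

\begin{proof}
Call a short fraction $k/n$ \emph{low} if $nG_1\succ kG_2$; this does not depend on how the fraction is written with positive integers. If $k/n$ is low and $k'/n'\le k/n$, then $n\,n'G_1\succ n'kG_2\succeq nk'G_2$, so $n'G_1\succ k'G_2$. Thus the low fractions form an initial segment of the short ones, and some $J_l$ lies above all low and below all other short fractions. Put $\varrho=\alpha_{1,l}/\alpha_{2,l}\in J_l$ and let $w$ be as in the statement. If $a_1,a_2\ge0$, then $\alpha_{1,l}a_1+\alpha_{2,l}a_2>0$ as $w\neq0$, and if $a_1,a_2\le0$, then $w\preceq0$. So $a_1,a_2$ are nonzero of opposite signs. Suppose $|a_1|+|a_2|\le N-1$ and put $n=|a_1|$, $k=|a_2|$, so that $k/n$ is short. If $a_1>0$, then $w\succ0$ says that $k/n$ is low, so $k/n<\varrho$, while $\alpha_{1,l}n\le\alpha_{2,l}k$ says $k/n\ge\varrho$. If $a_1<0$, then $w\succ0$ implies that $k/n$ is not low, so $k/n>\varrho$, while $\alpha_{2,l}k\le\alpha_{1,l}n$ says $k/n\le\varrho$. Both cases are contradictory.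
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!35] (0,0) -- (-4,5) -- (-3.333,5) -- cycle;
\draw[->] (-4.8,0) -- (4.8,0) node[right] {$a_1$};
\draw[->] (0,-4.8) -- (0,5.3) node[above] {$a_2$};
\begin{scope}
\clip (4.25,0) -- (0,4.25) -- (-4.25,0) -- (0,-4.25) -- cycle;
\foreach \x in {-4,...,4} \foreach \y in {-4,...,4} \fill (\x,\y) circle (2.5pt);
\end{scope}
\draw[dashed] (-4,5) -- (3.6,-4.5);
\draw (-3.333,5) -- (3,-4.5);
\draw[thick] (-2,3) circle (4.5pt);
\end{tikzpicture}
\caption{The dots are the integer points with $|a_1|+|a_2|\le4$. The half-plane $\frac54a_1+a_2>0$ above the dashed line (the positive elements of an order on $\mathbb Z^2$) meets the half-plane $3a_1+2a_2\le0$ below the solid line in the shaded wedge. The slopes $\frac54$ and $\frac32$ both lie between the consecutive fractions $1$ and $2$ among the $k/n$ with $k+n\le4$, so the wedge contains no dot; the circled point $(-2,3)$ lies in it and has $|a_1|+|a_2|=5$.}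
\label{fig:wedge}
\end{figure}

Figure~\ref{fig:wedge} shows the lemma for $N=5$. The index $l$ depends on the order, so the face must offer one variable $\xi$ for each interval $J_l$.

\begin{example}\label{ex:wedge}
Take $N=3$. The only short fraction is $1$, so $L=2$; choose $(\alpha_{1,1},\alpha_{2,1})=(1,2)$ and $(\alpha_{1,2},\alpha_{2,2})=(2,1)$. Take basis vectors $e_1,e_2$, the vectors $x_1=e_1+2e_2+t_1$, $x_2=2e_1+e_2+t_2$ and the four heavy vectors. The relations are spanned by $G_1,G_2$, which correspond to $e_1e_2^2p_1'-x_1p_1$ and $e_1^2e_2p_2'-x_2p_2$. Suppose $G_1\succ G_2\succ0$ and exclude $\xi=e_2$, whose coordinate in $a_1G_1+a_2G_2$ is $2a_1+a_2$. The nonzero pairs with $|a_1|+|a_2|\le2$ and $2a_1+a_2\le0$ are $(-1,1)$ and pairs with $a_1,a_2\le0$, and all give negative elements. So a minimal generator not divisible by $e_2$ has heavy degree at least $3$. One exists: the relation $G_1-2G_2$ gives $x_2^2p_1'p_2^2-e_1^3x_1p_1p_2'^2$, and whichever monomial is larger lies in the initial ideal.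
\end{example}

\subsection*{Closing the escape routes}

Call a family of vectors as in Example~\ref{ex:wedge} a block, with relations $g_i=-G_i$ that trade $x_i$ for $e$'s. If the order makes both $g_1$ and $g_2$ negative in some block, Lemma~\ref{lem:wedge} applies. Otherwise every block has a positive $g_i$, and we want Lemma~\ref{lem:power}. A single inequality $v\succeq Ng$ cannot be forced, but if $\sum_\tau v_\tau=N\sum_\tau g_\tau$, then $v_\tau\succeq Ng_\tau$ for at least one $\tau$. Such an identity imposes three requirements.

The $s$-terms must cancel, so the relations $v_\tau$ should lead from $s_\tau$ to $s_{\tau+1}$ around a cycle. The heavy terms must cancel, so half of the $g_\tau$ should trade $p_i$ for $p_i'$ and half $p_i'$ for $p_i$; blocks therefore carry signs, $x_i=\cdots\pm t_i$. With a single heavy pair the lexicographic order with $p_1$ largest would make $g_1$ positive for one sign only, and no cycle would have all $g_\tau\succ0$; with two pairs, a block in which both signs are unfavorable falls under Lemma~\ref{lem:wedge}. Finally, the vectors $e'$ in $v_\tau$ must add up to the vectors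 $e$ in the $Ng_\tau$. They cannot be the $e$'s of the same block: with $e'=e$ in Example~\ref{ex:power} we would have $s'=s+2t$, and the midpoint $s+t$ would be a hole. So $v_\tau$ borrows its $e$'s from other blocks of the cycle.

\section{Blocks, gadgets and special faces}\label{sec:base}

\subsection*{Parameters}
Besides the indices $1\le l\le L$ we use two more, $L+1$ and $L+2$, which will serve to tell $x_1$ from $x_2$ and one block from another. For $i,j\in\{1,2\}$ put $\alpha_{i,L+j}=1$ if $i=j$ and $0$ otherwise, and $S_i=\{1,\dots,L\}\cup\{L+i\}$, so that $\alpha_{i,l}\ne0$ if and only if $l\in S_i$. Let $\alpha_{\max}$ be the largest $\alpha_{i,l}$ and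
\[
m=N(1+\alpha_{\max})+1,\qquad q=8(m-1)+1 .
\]
The \emph{shift sets} are $\Sigma_{i,l}=\{1,\dots,N\alpha_{i,l}\}$ for $l\le L$ and $\Sigma_{i,L+i}=\{m-N,\dots,m-1\}$. Since $m-N=N\alpha_{\max}+1$,
\begin{equation}\label{eq:shifts}
\Sigma_{i,l}\subseteq\{1,\dots,m-1\},\qquad|\Sigma_{i,l}|=N\alpha_{i,l}\quad(l\in S_i),\qquad\Sigma_{i,1}\cap\Sigma_{i,L+i}=\emptyset .
\end{equation}

A \emph{block} is a pair $\beta=(\varepsilon,r)$ with $\varepsilon\in\{\pm1\}^2$ and $1\le r\le q$. A \emph{gadget} is a tuple $\Gamma=(i,\varepsilon^+,\varepsilon^-,I)$ with $i\in\{1,2\}$, sign vectors $\varepsilon^\pm$ with $\varepsilon^+_i=1$, $\varepsilon^-_i=-1$, and $I=\{r_0<\dots<r_{m-1}\}\subseteq\{1,\dots,q\}$. We include all gadgets, since we do not know which one the term order will activate. A gadget determines a cycle of $2m$ distinct blocks $\beta_\tau$, $\tau\in\mathbb Z/2m$, by $\beta_{2k}=(\varepsilon^+,r_k)$ and $\beta_{2k+1}=(\varepsilon^-,r_k)$. The $i$-th sign of $\beta_\tau$ is $(-1)^\tau$. Let $\pi_\tau\in\{0,1\}$ be the parity of $\tau$, so that $\pi_{\tau+1}-\pi_\tau=(-1)^\tau$.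

\subsection*{Vectors}
Let $P$ be the free abelian group on symbols $e_{l,\beta}$ ($1\le l\le L+2$, $\beta$ a block) and $f_\Gamma$ ($\Gamma$ a gadget), let $T=\mathbb Zt_1\oplus\mathbb Zt_2$ and $\mathcal M=P\oplus T\oplus\mathbb Z\nu_1\oplus\mathbb Z\nu_2$. A vector of $P_{\mathbb R}\oplus T_{\mathbb R}$ is written $(\lambda,y)$ or $\lambda+y$, with \emph{class} $\lambda$ and position $y$. Linear forms on $P$ are extended to $\mathcal M$ by zero. For a gadget $\Gamma$ with index $i$ put
\[
D_\tau=\sum_{l\in S_i}\Bigl(N\alpha_{i,l}\,e_{l,\beta_\tau}-\sum_{\sigma\in\Sigma_{i,l}}e_{l,\beta_{\tau+2\sigma}}\Bigr)\qquad(\tau\in\mathbb Z/2m).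
\]
For fixed $\sigma$ the block $\beta_{\tau+2\sigma}$ runs through the cycle as $\tau$ does, so $\sum_\tau D_\tau=0$ by \eqref{eq:shifts}. Hence $c_0=f_\Gamma$, $c_{\tau+1}=c_\tau+D_\tau$ defines classes $c_\tau$ for $\tau\in\mathbb Z/2m$. The \emph{base vectors} in $P\oplus T$ are
\[
e_{l,\beta},\qquad x_{i,\beta}=\sum_{l\in S_i}\alpha_{i,l}e_{l,\beta}+\varepsilon_it_i\quad\bigl(\beta=(\varepsilon,r)\bigr),\qquad s_{\Gamma,\tau}=c_\tau+N\pi_\tau t_i .
\]
Thus the position of $s_{\Gamma,\tau}$ jumps between $0$ and $Nt_i$ while its class travels around a closed polygon. The definitions give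
\begin{align}
x_{i,\beta}+\varepsilon_i(p_i-p_i')&=\sum_{l\in S_i}\alpha_{i,l}e_{l,\beta},\label{eq:grel}\\
Nx_{i,\beta_\tau}+s_{\Gamma,\tau}&=\sum_{l\in S_i}\sum_{\sigma\in\Sigma_{i,l}}e_{l,\beta_{\tau+2\sigma}}+s_{\Gamma,\tau+1};\label{eq:vrel}
\end{align}
in \eqref{eq:vrel} the classes agree by the definition of $D_\tau$, and the positions agree because $N(-1)^\tau+N\pi_\tau=N\pi_{\tau+1}$.

\subsection*{Special sets}
The \emph{special sets} collect the base vectors needed for the two mechanisms. For a block $\beta$, and for a gadget $\Gamma$ with index $i$ and $\tau\in\mathbb Z/2m$, they are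
\begin{align*}
V_\beta&=\{e_{l,\beta}:1\le l\le L+2\}\cup\{x_{1,\beta},x_{2,\beta}\},\\
V_{\Gamma,\tau}&=\{x_{i,\beta_\tau},\,s_{\Gamma,\tau},\,s_{\Gamma,\tau+1}\}\cup\{e_{l,\beta_\tau}:l\in S_i\}\cup\{e_{l,\beta_{\tau+2\sigma}}:l\in S_i,\ \sigma\in\Sigma_{i,l}\}.
\end{align*}
To apply Lemma~\ref{lem:face} we need each special set to be cut out by a linear form. In the next lemma the base vectors are treated as a labeled family; that different labels give different vectors follows afterwards.

\begin{lemma}\label{lem:forms}
For each special set $V$ there is a linear form $\varphi_V:P\to\mathbb Z$ that vanishes on the base vectors listed in $V$ and is positive on all other base vectors.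
\end{lemma}

\begin{proof}
Each $c_\tau$ of a gadget $\Gamma'$ is $f_{\Gamma'}$ plus a combination of $e$'s. So once the values on the $e$'s are fixed, a large value of $\varphi(f_{\Gamma'})$ makes $\varphi$ positive on all $s_{\Gamma',\tau}$. For $V=V_\beta$ let $\varphi$ be $0$ on the $e_{l,\beta}$, $1$ on all other $e$'s and large on all $f_{\Gamma'}$. Then $\varphi$ vanishes on $V_\beta$ and is positive on all $s$'s and on the $e$'s and $x$'s of other blocks.

Let $V=V_{\Gamma,\tau}$, where $\Gamma$ has index $i$. The difficulty lies with the classes of $\Gamma$ itself: $\varphi$ must vanish on $c_\tau,c_{\tau+1}$ and be positive on the rest of the cycle. The values on blocks $\beta_{\tau'}$ with $\tau'\equiv\tau \pmod 2$ are constrained by $V$, but those on blocks of the other parity are free, and we use them to lift the rest of the cycle. Let $\psi_k=m-k$ for $0\le k\le m-1$, with $k$ read modulo $m$, let $H\ge1$ be an integer to be chosen, and put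
\[
\varphi(e_{l,\beta})=\begin{cases}0&\text{if }e_{l,\beta}\text{ is listed in }V,\\ H\psi_k&\text{if }\beta=\beta_{\tau+1+2k},\\ 1&\text{otherwise.}\end{cases}
\]
The first two cases exclude each other by parity. Choose the integer $\varphi(f_\Gamma)$ so that $\varphi(c_\tau)=0$, and $\varphi(f_{\Gamma'})$ large for $\Gamma'\ne\Gamma$. The $e$'s and the $s_{\Gamma',\tau'}$ with $\Gamma'\neq\Gamma$ behave as required.

\emph{The vectors $s_{\Gamma,\tau'}$.} All $e$'s in $D_\tau$ are listed in $V$, so $\varphi(c_{\tau+1})=\varphi(c_\tau)=0$. Let $0\le k_1\le m-2$ and $U=\{0,\dots,k_1\}\subseteq\mathbb Z/m$. Using $N\alpha_{i,l}=|\Sigma_{i,l}|$,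
\begin{equation}\label{eq:lift}
\sum_{k\in U}\varphi(D_{\tau+1+2k})=H\sum_{l\in S_i}\sum_{\sigma\in\Sigma_{i,l}}\Bigl(\sum_{k\in U}\psi_k-\sum_{k\in U+\sigma}\psi_k\Bigr)\ge H .
\end{equation}
Indeed, $U$ carries the $k_1+1$ largest of the $m$ distinct integers $\psi_k$, so each bracket is at least $1$ provided $U+\sigma\ne U$. Now $U+\sigma$ contains $\sigma$ but not $\sigma-1$, as $-1\notin U$, and the only element of $U$ whose predecessor is not in $U$ is $0\neq\sigma$. The $D_{\tau'}$ with $\tau'\equiv\tau\pmod2$ involve only blocks of the parity of $\tau$, so their values do not depend on $H$; take $H$ larger than the sum of the $|\varphi(D_{\tau'})|$ over these $\tau'$. For $2\le n\le2m-1$ we have $\varphi(c_{\tau+n})=\sum_{j=1}^{n-1}\varphi(D_{\tau+j})$. The odd $j$ in this sum are $1+2k$ with $0\le k\le k_1$ for some $0\le k_1\le m-2$, and contribute at least $H$ by \eqref{eq:lift}; the even $j$ contribute more than $-H$. So $\varphi(c_{\tau'})>0$ for all $\tau'\ne\tau,\tau+1$.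

\emph{The vectors $x_{j,\beta}$.} Since $\varphi\ge0$ on all $e$'s, $\varphi(x_{j,\beta})\geq0$, with equality if and only if $e_{l,\beta}$ is listed in $V$ for all $l\in S_j$. For $j\ne i$ this fails at $l=L+j\notin S_i$. For $j=i$ it holds if $\beta=\beta_\tau$. Any other $\beta$ would have to be $\beta_{\tau+2\sigma}$ with $\sigma$ in both $\Sigma_{i,1}$ and $\Sigma_{i,L+i}$, which \eqref{eq:shifts} excludes.
\end{proof}

\begin{lemma}\label{lem:distinct}
The base vectors and the heavy vectors are pairwise distinct and nonzero.
\end{lemma}

\begin{proof}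
The heavy vectors are distinct and are the only ones with a nonzero $\nu$-coordinate. The $e$'s are distinct basis vectors of position $0$. The vector $x_{i,\beta}$ has position $\pm t_i$, which determines $i$, and a nonzero class involving only $\beta$. The $e$'s and $x$'s have zero $f$-coordinates, while $s_{\Gamma,\tau}$ has $f_\Gamma$-coordinate $1$ and no other $f$-coordinate. Finally let $\tau\ne\tau'$. As $\tau-1\neq\tau+1$ in $\mathbb Z/2m$, one of the pairs $\{\tau-1,\tau\}$, $\{\tau,\tau+1\}$ does not contain $\tau'$, and the form of Lemma~\ref{lem:forms} for $V_{\Gamma,\tau-1}$ or $V_{\Gamma,\tau}$ separates $s_{\Gamma,\tau}$ from $s_{\Gamma,\tau'}$.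
\end{proof}

\subsection*{Relations}
Let $B$ be the set of base and heavy vectors, and $V^*=V\cup\{p_1,p_1',p_2,p_2'\}$ for a special set $V$. By \eqref{eq:grel} and \eqref{eq:vrel}, $\Lambda_B$ contains
\begin{align*}
g_{i,\beta}&=[x_{i,\beta}]-\sum_{l\in S_i}\alpha_{i,l}[e_{l,\beta}]+\varepsilon_i\bigl([p_i]-[p_i']\bigr),\\
v_{\Gamma,\tau}&=N[x_{i,\beta_\tau}]+[s_{\Gamma,\tau}]-[s_{\Gamma,\tau+1}]-\sum_{l\in S_i}\sum_{\sigma\in\Sigma_{i,l}}[e_{l,\beta_{\tau+2\sigma}}].
\end{align*}

\begin{lemma}\label{lem:lattices}
For every block $\beta$, and every gadget $\Gamma$ with index $i$ and $\tau\in\mathbb Z/2m$,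
\[
\Lambda_{V_\beta^*}=\mathbb Zg_{1,\beta}\oplus\mathbb Zg_{2,\beta},\qquad \Lambda_{V_{\Gamma,\tau}^*}=\mathbb Zv_{\Gamma,\tau}\oplus\mathbb Zg_{i,\beta_\tau}.
\]
Moreover, in $\mathbb Z^B$,
\begin{equation}\label{eq:cycle}
\sum_{\tau\in\mathbb Z/2m}v_{\Gamma,\tau}=N\sum_{\tau\in\mathbb Z/2m}g_{i,\beta_\tau}.
\end{equation}
\end{lemma}

\begin{proof}
The stated generators are supported on the respective sets. The coordinates of $a_1g_{1,\beta}+a_2g_{2,\beta}$ at $x_{1,\beta},x_{2,\beta}$ are $a_1,a_2$. So the two generators are independent, and subtracting such a combination from a relation on $V_\beta^*$ leaves a relation among $e$'s and heavy vectors; these are linearly independent, so the remainder is zero. The coordinates of $av_{\Gamma,\tau}+bg_{i,\beta_\tau}$ at $s_{\Gamma,\tau+1}$ and $x_{i,\beta_\tau}$ are $-a$ and $Na+b$, which take any prescribed pair of integer values exactly once. The remainder is now a relation among $s_{\Gamma,\tau}$, $e$'s and heavy vectors, which are independent because only $s_{\Gamma,\tau}$ has an $f_\Gamma$-coordinate.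

On the left of \eqref{eq:cycle} the $s$-terms cancel around the cycle, $[x_{i,\beta_\tau}]$ has coefficient $N$, and $[e_{l,\beta_\tau}]$ with $l\in S_i$ occurs once for each $\sigma\in\Sigma_{i,l}$, so its coefficient is $-N\alpha_{i,l}$. On the right the light terms are the same, and the heavy terms cancel because $\sum_\tau(-1)^\tau=0$.
\end{proof}

\section{Normality without new heavy vectors}\label{sec:normal}

Recall that a \emph{rational polyhedral cone} is the cone generated by finitely many lattice vectors or, equivalently, the solution set of finitely many homogeneous linear inequalities with integer coefficients; coordinate projections of such cones are again such cones. If the cone is \emph{pointed}, that is, contains no line, then its lattice points form a monoid generated by its finitely many \emph{irreducible} elements, those nonzero elements that are not sums of two nonzero ones. They form the \emph{Hilbert basis}.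

Adding to $B$ the Hilbert basis of $\operatorname{cone}(B)$ would give a normal semigroup, but the new vectors may have nonzero $\nu$-coordinates. To see the danger, suppose that the only position available in the light cone over an integral class $\lambda$ is $\frac12t_1$. Then $(\lambda,\frac12t_1)+\frac12p_1+\frac12p_1'=\lambda+t_1+\nu_1$ is a lattice point, and subtracting $p_1$ or $p_1'$ leaves $\lambda+t_1$ or $\lambda$, neither of which is in the light cone. A fifth heavy generator would be needed. What prevents this is the possibility of rounding positions: identify $T_{\mathbb R}=\mathbb R^2$ and call $y'\in T$ a \emph{rounding} of $y\in T_{\mathbb R}$ if $y_i'\in\{\lfloor y_i\rfloor,\lceil y_i\rceil\}$ for $i=1,2$. We thicken the light cone in the $T$-directions, by at least one unit over integral classes away from the special faces and not at all on them; on the special faces rounding is checked by hand.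

Let $C_0\subseteq P_{\mathbb R}\oplus T_{\mathbb R}$ be the cone generated by the base vectors and $\bar C$ its projection to $P_{\mathbb R}$. For $\lambda\in\bar C$ put
\[
Y_0(\lambda)=\{y:(\lambda,y)\in C_0\}\neq\emptyset,\qquad\mu(\lambda)=\min_V\varphi_V(\lambda)\ge0,\qquad Y_1(\lambda)=Y_0(\lambda)+[-\mu(\lambda),\mu(\lambda)]^2,
\]
the minimum over all special sets, and let
\[
C_1=\{(\lambda,y):\lambda\in\bar C,\ y\in Y_1(\lambda)\}\supseteq C_0,\qquad C=C_1+\operatorname{cone}(p_1,p_1',p_2,p_2').
\]
The set $C_1$ is the projection of the cone of all $(\lambda,y,y^0)$ with $(\lambda,y^0)\in C_0$ and $|y_i-y_i^0|\le\varphi_V(\lambda)$ for all $i$ and $V$. So $C_1$ and $C$ are rational polyhedral cones.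

Let $\kappa:P\to\mathbb Z$ be $1$ on all $e$'s and so large on the $f_\Gamma$ that $\kappa\ge1$ on all base vectors. If $\lambda\in\bar C$ and $\kappa(\lambda)=0$, then for $y\in Y_0(\lambda)$ every representation of $(\lambda,y)$ by base vectors has zero coefficients; so $\lambda=0$, $Y_0(0)=\{0\}$, $\mu(0)=0$ and $Y_1(0)=\{0\}$. Hence
\begin{equation}\label{eq:kappa}
\kappa>0\text{ on }C_1\setminus\{0\},
\end{equation}
and $C_1$ is pointed.

\begin{lemma}\label{lem:slices}
Let $V$ be a special set and $\lambda\in\bar C\cap P$ with $\varphi_V(\lambda)=0$.
\begin{itemize}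
\item[(i)] Every $y\in Y_0(\lambda)$ has a rounding in $Y_0(\lambda)$.
\item[(ii)] If $y\in Y_0(\lambda)\cap T$, then $(\lambda,y)\in\mathbb NV$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:forms}, a nonnegative combination of base vectors with class $\lambda$ uses only vectors of $V$.

Let $V=V_\beta$, $\beta=(\varepsilon,r)$. Then $\lambda=\sum_l\lambda_le_{l,\beta}$ with $\lambda_l\in\mathbb Z$. If $\xi_i$ is the coefficient of $x_{i,\beta}$, the coefficient of $e_{l,\beta}$ is $\lambda_l-\alpha_{1,l}\xi_1-\alpha_{2,l}\xi_2$, so
\[
Y_0(\lambda)=\{(\varepsilon_1\xi_1,\varepsilon_2\xi_2):\ \xi_1,\xi_2\ge0,\ \alpha_{1,l}\xi_1+\alpha_{2,l}\xi_2\le\lambda_l\text{ for all }l\}.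
\]
As $\alpha_{i,l}\ge0$, replacing $\xi_i$ by $\lfloor\xi_i\rfloor$ preserves the constraints, which gives (i). If $y$ is integral, so are the $\xi_i$ and all coefficients, which gives (ii).

Let $V=V_{\Gamma,\tau}$ with index $i$; below $l\in S_i$ and $\sigma\in\Sigma_{i,l}$. Since $c_{\tau+1}=c_\tau+D_\tau$,
\[
\lambda=h\,c_\tau+\sum_l\lambda_l\,e_{l,\beta_\tau}+\sum_{l,\sigma}\lambda_{l,\sigma}\,e_{l,\beta_{\tau+2\sigma}}
\]
with unique real coefficients. Here $h$ is the $f_\Gamma$-coordinate of $\lambda$, an integer; then $\lambda-hc_\tau\in P$, so the other coefficients are integers too. A combination of the vectors of $V$ with class $\lambda$ is determined by the coefficients $\xi$ of $x_{i,\beta_\tau}$ and $\theta$ of $s_{\Gamma,\tau+1}$, which may be any real numbers. With $\zeta=\xi+N\theta$, the other coefficients are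
\[
h-\theta\ \text{ at }s_{\Gamma,\tau},\qquad\lambda_l-\alpha_{i,l}\zeta\ \text{ at }e_{l,\beta_\tau},\qquad\lambda_{l,\sigma}+\theta\ \text{ at }e_{l,\beta_{\tau+2\sigma}},
\]
and the position is $\bigl((-1)^\tau\xi+N\pi_\tau(h-\theta)+N\pi_{\tau+1}\theta\bigr)t_i=\bigl(N\pi_\tau h+(-1)^\tau\zeta\bigr)t_i$. Let $\theta_0$ be the largest of the integers $0$ and $-\lambda_{l,\sigma}$, and $\rho=\min_l\lambda_l/\alpha_{i,l}$. All coefficients are nonnegative if and only if $\xi\ge0$, $\theta_0\le\theta\le h$ and $\zeta\le\rho$. As $Y_0(\lambda)\ne\emptyset$, we have $\theta_0\le h$. The constraints imply $N\theta_0\le\zeta\le\rho$, and every such $\zeta$ is attained by $\theta=\theta_0$, $\xi=\zeta-N\theta_0$. Since $N\theta_0$ is an integer, $\lfloor\zeta\rfloor$ is admissible along with $\zeta$, and since $N\pi_\tau h$ is an integer, this rounds the position; so (i) holds. If the position is integral, so is $\zeta$, and the choice $\theta=\theta_0$ makes all coefficients integers, which gives (ii).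
\end{proof}

\begin{lemma}\label{lem:generate}
The monoid $C\cap\mathcal M$ is generated by $C_1\cap(P\oplus T)$ and $p_1,p_1',p_2,p_2'$.
\end{lemma}

\begin{proof}
First, for $\lambda\in\bar C\cap P$ every $y\in Y_1(\lambda)$ has a rounding in $Y_1(\lambda)$. If $\mu(\lambda)=0$, then $Y_1(\lambda)=Y_0(\lambda)$ and some $\varphi_V(\lambda)$ vanishes, so Lemma~\ref{lem:slices}(i) applies. Otherwise $\mu=\mu(\lambda)\ge1$, because the $\varphi_V$ are integral. Choose $y^0\in Y_0(\lambda)$ with $|y_i-y^0_i|\le\mu$. The interval $[y_i^0-\mu,y_i^0+\mu]$ contains $y_i$ and has length at least $2$, so it contains $\lfloor y_i\rfloor$ or $\lceil y_i\rceil$, and the product of the two intervals lies in $Y_1(\lambda)$.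

Now let $\mathbf b=\lambda+y+n_1\nu_1+n_2\nu_2\in C\cap\mathcal M$. Write $\mathbf b$ as an element of $C_1$ plus a nonnegative combination of heavy vectors, and let $h_i$ be the coefficient of $p_i'$. Then $0\le h_i\le n_i$, $\lambda\in\bar C\cap P$ and $\tilde y=y-(h_1,h_2)\in Y_1(\lambda)$. Let $y'\in Y_1(\lambda)$ be a rounding of $\tilde y$. The bounds in $y_i-n_i\le\tilde y_i\le y_i$ are integers, so $y_i'$ satisfies them too. Thus $h_i'=y_i-y_i'$ is an integer with $0\le h_i'\le n_i$, and $\mathbf b=(\lambda,y')+\sum_i\bigl(h_i'p_i'+(n_i-h_i')p_i\bigr)$.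
\end{proof}

Let $A$ consist of the Hilbert basis of $C_1\cap(P\oplus T)$, the base vectors and the four heavy vectors. We have no control over the Hilbert basis, and need none: it is light, and it adds nothing to the special faces.

\begin{lemma}\label{lem:A}
The set $A$ spans $\mathcal M_{\mathbb R}$ and $\mathbb NA=\operatorname{cone}(A)\cap\mathcal M$. For every special set $V$ we have $\varphi_V\ge0$ on $A$, and the face $A_{\varphi_V}$ equals $V^*$.
\end{lemma}

\begin{proof}
$A$ contains the $e$'s, the $f_\Gamma=s_{\Gamma,0}$ and $\nu_i$, $\nu_i+t_i$, so it spans. Since $A\subseteq C\cap\mathcal M$, Lemma~\ref{lem:generate} gives $\mathbb NA\subseteq\operatorname{cone}(A)\cap\mathcal M\subseteq C\cap\mathcal M\subseteq\mathbb NA$. The form $\varphi_V$ is nonnegative on $\bar C$, hence on light vectors, and vanishes on heavy vectors. The base vectors on which it vanishes are those of $V$. Let $(\lambda,y)$ be a Hilbert basis element with $\varphi_V(\lambda)=0$. Then $\mu(\lambda)=0$, so $y\in Y_0(\lambda)$, and Lemma~\ref{lem:slices}(ii) writes $(\lambda,y)$ as a sum of elements of $V$, which are nonzero lattice points of $C_1$. By irreducibility $(\lambda,y)\in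 V$.
\end{proof}

\section{Every term order is caught}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:heavy}]
Take $\mathcal M$, $A$, $\kappa$ as above and let $\eta$ be the sum of the two $\nu$-coordinates. Light vectors are nonzero lattice points of $C_1$, so $\kappa\ge1$ on them by \eqref{eq:kappa}, and $\eta=0$; heavy vectors have $\kappa=0$, $\eta=1$. Lemma~\ref{lem:A} gives spanning and normality. Fix a term order. By Lemmas~\ref{lem:A} and~\ref{lem:lattices}, each $V^*$ is a face of $A$ with relation lattice of rank two, so Lemma~\ref{lem:face} applies to it. Every $g_{i,\beta}$ is nonzero, hence positive or negative.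

\emph{Case 1: some block $\beta$ has $g_{1,\beta}\prec0$ and $g_{2,\beta}\prec0$.} Put $G_i=-g_{i,\beta}$ and take $l\le L$ from Lemma~\ref{lem:wedge}. Lemma~\ref{lem:face} for $V_\beta^*$ and $\xi=e_{l,\beta}$ gives a minimal generator $X^{w^+}$ with $w=a_1G_1+a_2G_2\succ0$ and $w_\xi=\alpha_{1,l}a_1+\alpha_{2,l}a_2\le0$. Since $|w_{p_i}|=|a_i|$, its heavy degree is $|a_1|+|a_2|\ge N$ by \eqref{eq:heavydeg} and Lemma~\ref{lem:wedge}.

\emph{Case 2: every block $\beta$ has an index $\iota(\beta)\in\{1,2\}$ with $g_{\iota(\beta),\beta}\succ0$.} We first find a gadget all of whose $g$'s are positive. Fix $r$. We claim that there are $i$ and $\varepsilon^+,\varepsilon^-$ with $\varepsilon^+_i=1$, $\varepsilon_i^-=-1$ and $\iota(\varepsilon^+,r)=\iota(\varepsilon^-,r)=i$. If not, then for each $i\in\{1,2\}$ there is a sign $\varepsilon^*_i$ such that no $\varepsilon$ with $\iota(\varepsilon,r)=i$ has $\varepsilon_i=\varepsilon_i^*$. The vector $\varepsilon=\varepsilon^*=(\varepsilon^*_1,\varepsilon^*_2)$ with $i=\iota(\varepsilon^*,r)$ contradicts this. There are $2\cdot2\cdot2=8$ triples $(i,\varepsilon^+,\varepsilon^-)$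 with $\varepsilon^+_i=1$, $\varepsilon^-_i=-1$, and $q=8(m-1)+1$ values of $r$, so one triple serves all $r$ in a set $I$ of $m$ elements. For $\Gamma=(i,\varepsilon^+,\varepsilon^-,I)$ we have $g_{i,\beta_\tau}\succ0$ for all $\tau$.

If $v_{\Gamma,\tau}\prec Ng_{i,\beta_\tau}$ held for all $\tau$, adding these inequalities would contradict \eqref{eq:cycle}. Fix $\tau$ with $v\succeq Ng$, where $v=v_{\Gamma,\tau}$ and $g=g_{i,\beta_\tau}\succ0$. Lemma~\ref{lem:face} for $V_{\Gamma,\tau}^*$ and $\xi=x_{i,\beta_\tau}$ gives a minimal generator $X^{w^+}$ with $w=av+bg\succ0$ and $w_\xi=Na+b\le0$. By Lemma~\ref{lem:power}, $b\le-N$. As $v$ has no heavy coordinates, $|w_{p_i}|=|b|$, and by \eqref{eq:heavydeg} the heavy degree of $X^{w^+}$ is at least $N$.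
\end{proof}

By the reduction in Section~\ref{sec:weights}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Computational Algebra and Combinatorics of Toric Ideals},
\texttt{http://mathstat.dal.ca/\textasciitilde{}faridi/research/indialectures.pdf}.

\bibitem{Sturmfels}
Sturmfels, \emph{Gr\"obner Bases and Convex Polytopes}.

\end{thebibliography}
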